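# Mad families at singular cardinals of uncountable cofinality: $\mathfrak a(\lambda)$ below $\mathfrak a(\mathrm{cf}(\lambda))$

## 1. Columns and blocks in $\aleph_{\omega_1}$

Take $\lambda=\aleph_{\omega_1}$, a singular cardinal of cofinality $\omega_1$, and put $\lambda_i=\aleph_{i+2}$ for $i<\omega_1$. The $\lambda_i$ are regular, strictly increasing, above $\omega_1$, with supremum $\lambda$. We look at families of subsets of $\lambda$, each of size $\lambda$, any two of which meet in a set of size $<\lambda$. When is such a family maximal?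

First, partition $\lambda$ into countably many pieces $R_n$ $(n<\omega)$ of size $\lambda$. If $X\subseteq\lambda$ met every $R_n$ in fewer than $\lambda$ points, then $|X|\le\omega\cdot\sup_n|X\cap R_n|$. A supremum of countably many cardinals below $\aleph_{\omega_1}$ is below $\aleph_{\omega_1}$, so $|X|<\lambda$. Hence the family is maximal, for a trivial reason.

Next, partition $\lambda$ into $\omega_1$ pieces $R_i$ $(i<\omega_1)$ of size $\lambda$; think of them as columns. Choose $\lambda_i$ points from $R_i$ for each $i$ and let $X$ be the set of all chosen points. Then $|X|=\lambda$ and $|X\cap R_i|=\lambda_i<\lambda$. So this family is not maximal. The sets that escape have few points in each column; they will be called *thin* later, and the whole construction is about them.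

Finally, partition $\lambda$ differently, into blocks $I_i$ with $|I_i|=\lambda_i$, and for $A\subseteq\omega_1$ put $A^*=\bigcup_{i\in A}I_i$. If $A$ is uncountable, then $|A^*|=\lambda$. If $A\cap B$ is countable, it is bounded by some $i<\omega_1$, and $A^*\cap B^*=(A\cap B)^*$ has size at most $|i|\cdot\lambda_i<\lambda$. So an almost disjoint family on $\omega_1$ is copied to one on $\lambda$. We shall see that maximality is copied as well. Thus $\lambda$ has mad families at least as small as those on $\omega_1$. But $\lambda$ has much more room than $\omega_1$. Can it have strictly smaller ones?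

**Definition (almost disjointness number).** Let $\mu$ be an infinite cardinal, and let $[\mu]^\mu$ be the set of subsets of $\mu$ of cardinality $\mu$. A family $\mathcal A\subseteq[\mu]^\mu$ is *almost disjoint* if $|A\cap B|<\mu$ for all distinct $A,B\in\mathcal A$. It is *maximal almost disjoint* (*mad*) if in addition every $X\in[\mu]^\mu$ satisfies $|X\cap A|=\mu$ for some $A\in\mathcal A$. Put
$$\mathfrak a(\mu)=\min\{|\mathcal A|:\mathcal A\subseteq[\mu]^\mu\text{ is mad and }|\mathcal A|\ge\mathrm{cf}(\mu)\}.$$

The restriction $|\mathcal A|\ge\mathrm{cf}(\mu)$ excludes partitions into fewer than $\mathrm{cf}(\mu)$ pieces, as in the first example. By Zorn's lemma a partition of $\mu$ into $\mathrm{cf}(\mu)$ pieces of size $\mu$ extends to a mad family, so $\mathfrak a(\mu)$ is defined and $\mathfrak a(\mu)\le2^\mu$. For regular $\kappa$ this is the usual generalized almost disjointness number, with $|\mathcal A|\ge\kappa$; write $\mathfrak a=\mathfrak a(\omega)$.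

As background, it is consistent, relative to large cardinals, that $\mathfrak a(\lambda)<\mathfrak a$ for some singular $\lambda$ of countable cofinality. Question 35 of "Maximal Almost Disjoint Families At Singular Cardinals" asks about uncountable cofinality: *if $\lambda$ is singular and $\mathrm{cf}(\lambda)=\kappa>\omega$, is it consistent that $\mathfrak a(\lambda)<\mathfrak a(\kappa)$?* We prove that it is, and that no large cardinals are needed.

**Standing notation.** From now on $\kappa$ is a regular uncountable cardinal, $\lambda$ is singular with $\mathrm{cf}(\lambda)=\kappa$, and $\langle\lambda_i:i<\kappa\rangle$ is a strictly increasing sequence of regular cardinals with $\kappa<\lambda_0$ and $\sup_i\lambda_i=\lambda$. We constantly use that a sum of fewer than $\kappa$ cardinals, each below $\lambda$, is below $\lambda$. For $g,h\in\kappa^\kappa$, say that $h$ *eventually dominates* $g$ if $g(i)\le h(i)$ for all $i$ outside a set of size $<\kappa$, equivalently for all large $i<\kappa$. The number $\mathfrak b(\kappa)$ is the least size of a subset of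 $\kappa^\kappa$ that has no upper bound modulo sets of size $<\kappa$, that is, no single $h\in\kappa^\kappa$ eventually dominating all its members.

## 2. Bounds for $\mathfrak a(\lambda)$ in ZFC

**Theorem 1 (ZFC).** $\min\{\mathfrak b(\kappa),\lambda^+\}\le\mathfrak a(\lambda)\le\mathfrak a(\kappa)$, and $\mathfrak b(\kappa)\le\mathfrak a(\kappa)$.

**Step 1: $\mathfrak b(\kappa)\le\mathfrak a(\kappa)$.** The purpose is to show that a dominating function destroys maximality on $\kappa$. Let $\mathcal A\subseteq[\kappa]^\kappa$ be almost disjoint with $\kappa\le|\mathcal A|<\mathfrak b(\kappa)$. Take distinct $A_i\in\mathcal A$ $(i<\kappa)$ and put $A_i'=A_i\setminus\bigcup_{j<i}A_j$. Fewer than $\kappa$ sets of size $<\kappa$ were removed from $A_i$, so $|A'_i|=\kappa$ by regularity, and the $A_i'$ are pairwise disjoint. For $A\in\mathcal A$ let $g_A(i)=\sup(A\cap A_i)+1$ if $A\ne A_i$, and $g_A(i)=0$ otherwise. Since $|A\cap A_i|<\kappa$, this is an element of $\kappa$.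

As $|\mathcal A|<\mathfrak b(\kappa)$, some $h\in\kappa^\kappa$ eventually dominates all $g_A$. Pick $x_i\in A_i'$ with $x_i\ge h(i)$, and let $X=\{x_i:i<\kappa\}$. Then $|X|=\kappa$. Given $A\in\mathcal A$, for all large $i$ with $A\ne A_i$ we have $x_i\ge h(i)\ge g_A(i)>\sup(A\cap A_i)$ and $x_i\in A_i$, so $x_i\notin A$. Since $A=A_i$ for at most one $i$, we get $|X\cap A|<\kappa$. So $\mathcal A$ is not mad.

**Step 2: $\mathfrak a(\lambda)\le\mathfrak a(\kappa)$.** The purpose is to check that blocks transfer maximality. Partition $\lambda=\bigsqcup_{i<\kappa}I_i$ with $|I_i|=\lambda_i$, and put $A^*=\bigcup_{i\in A}I_i$. Let $\mathcal A$ be mad on $\kappa$ with $|\mathcal A|\ge\kappa$. Exactly as in Section 1, $\{A^*:A\in\mathcal A\}\subseteq[\lambda]^\lambda$ is almost disjoint, and it has size $|\mathcal A|\ge\kappa=\mathrm{cf}(\lambda)$.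

Let $X\in[\lambda]^\lambda$. Choose recursively strictly increasing $i_n<\kappa$ $(n<\kappa)$ with $|X\cap I_{i_n}|\ge\lambda_n$. This is possible: let $i'<\kappa$ bound the earlier choices. If $|X\cap I_i|<\lambda_n$ for all $i>i'$, then $|X|\le|i'+1|\cdot\lambda_{i'}+\kappa\cdot\lambda_n<\lambda$, a contradiction. By maximality of $\mathcal A$ there is $A\in\mathcal A$ containing $i_n$ for $\kappa$ many $n$. Then $|X\cap A^*|\ge\lambda_n$ for unboundedly many $n$, so $|X\cap A^*|=\lambda$.

**Step 3: $\min\{\mathfrak b(\kappa),\lambda^+\}\le\mathfrak a(\lambda)$.** The purpose is to repeat Step 1 on $\lambda$. Now a single $A$ can meet the $i$-th piece in many points, so we count instead of taking suprema. Let $\mathcal A\subseteq[\lambda]^\lambda$ be almost disjoint with $\kappa\le|\mathcal A|\le\lambda$ and $|\mathcal A|<\mathfrak b(\kappa)$. Take distinct $A_i\in\mathcal A$ $(i<\kappa)$ and put $P_i=A_i\setminus\bigcup_{j<i}A_j$. Fewer than $\kappa$ sets of size $<\lambda$ were removed, so $|P_i|=\lambda$. Write $\mathcal A=\bigcup_{n<\kappa}\mathcal A_n$ with $\mathcal A_n$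 increasing in $n$ and $|\mathcal A_n|\le\lambda_n$.

For $A\ne A_i$ let $g_A(i)$ be the least $n$ such that $A\in\mathcal A_n$ and $|A\cap P_i|\le\lambda_n$; let $g_A(i)=0$ if $A=A_i$. Let $h$ eventually dominate all $g_A$. If $A\ne A_i$ and $h(i)\ge g_A(i)$, then $A\in\mathcal A_{h(i)}$ and $|A\cap P_i|\le\lambda_{h(i)}$. Put
$$U_i=\bigcup\{A\cap P_i:A\in\mathcal A_{h(i)},\ A\ne A_i,\ |A\cap P_i|\le\lambda_{h(i)}\}.$$
Then $|U_i|\le\lambda_{h(i)}<\lambda$. Choose $Y_i\subseteq P_i\setminus U_i$ with $|Y_i|=\lambda_i$ and let $Y=\bigcup_iY_i$, so $|Y|=\lambda$. Given $A\in\mathcal A$, for all large $i$ with $A\ne A_i$ we have $A\cap P_i\subseteq U_i$, so $Y_i\cap A=\emptyset$. As $A=A_i$ at most once, $Y_i\cap A=\emptyset$ for all large $i$. Thus $Y\cap A$ lies in a union of fewer than $\kappa$ sets $Y_i$, so $|Y\cap A|<\lambda$, and $\mathcal A$ is not mad. $\blacksquare$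

Theorem 1 tells us what to aim for. If $\mathfrak b(\kappa)>\lambda^+$, then $\mathfrak a(\kappa)>\lambda^+$ and $\mathfrak a(\lambda)\ge\lambda^+$, so the target is $\mathfrak a(\lambda)=\lambda^+$. The plan is to start where $2^\lambda=\lambda^+$, make $\mathfrak b(\kappa)$ large by a $\kappa^+$-c.c. forcing, and keep some mad family on $\lambda$ of size at most $\lambda^+$ alive.

The first candidate for that family is a blow-up $\{D^*:D\in\mathcal D\}$ of a mad family $\mathcal D$ on $\kappa$ from the ground model, with $\kappa\le|\mathcal D|\le\lambda^+$. It always dies. In the extension $\mathfrak b(\kappa)>\lambda^+\ge|\mathcal D|$, so by Step 1 there is $X\in[\kappa]^\kappa$ with $|X\cap D|<\kappa$ for all $D\in\mathcal D$. Then $|X^*|=\lambda$ and $X^*\cap D^*=(X\cap D)^*$ has size $<\lambda$. So we need a family on $\lambda$ that does not come from $\kappa$ through blocks.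

## 3. An indestructible family and the model

The combinatorial hypothesis is Jensen's square. For a set $C$ of ordinals, $\mathrm{acc}(C)$ is the set of limit points of $C$ below $\sup C$.

**Definition ($\square_\lambda$).** There is $\langle C_\xi:\xi<\lambda^+\text{ limit}\rangle$ such that $C_\xi$ is club in $\xi$; $C_\beta=C_\xi\cap\beta$ whenever $\beta\in\mathrm{acc}(C_\xi)$ (coherence); and $\mathrm{otp}(C_\xi)<\lambda$ whenever $\mathrm{cf}(\xi)<\lambda$.

Since $\lambda$ is singular, every limit $\xi<\lambda^+$ has $\mathrm{cf}(\xi)<\lambda$, so $\mathrm{otp}(C_\xi)<\lambda$ for all $\xi$. The tension between coherence and shortness shows already at $\xi=\lambda$. For limit $\xi<\lambda$ the choice $C_\xi=\xi$ is coherent and short. But $C_\lambda$ must be a club in $\lambda$ of order type below $\lambda$. As $\mathrm{cf}(\lambda)>\omega$, $\mathrm{acc}(C_\lambda)$ is cofinal in $\lambda$, and any $\beta\in\mathrm{acc}(C_\lambda)$ above $\mathrm{otp}(C_\lambda)$ must have $C_\beta=C_\lambda\cap\beta\ne\beta$. So the simple choice below $\lambda$ has to be revised.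 In $L$, $\square_\lambda$ holds for every uncountable cardinal $\lambda$ (Jensen, *The fine structure of the constructible hierarchy*, Ann. Math. Logic 4 (1972)).

**Theorem 2.** Assume $2^\lambda=\lambda^+$ and $\square_\lambda$. There is an almost disjoint $\mathcal A\subseteq[\lambda]^\lambda$ with $\kappa\le|\mathcal A|\le\lambda^+$ which is mad in $V$ and remains mad in $V[G]$ for every $\kappa^+$-c.c. forcing that preserves the regularity of $\kappa$.

**Theorem 3 (answer to the question).** Assume $V=L$, and let $\mu>\kappa$ be regular. There is a ${<}\kappa$-closed $\kappa^+$-c.c. (hence cofinality-preserving) forcing $P_\mu$ such that in $V^{P_\mu}$: $\mathfrak b(\kappa)=\mathfrak a(\kappa)=2^\kappa=\mu$, and for **every** singular $\lambda$ of cofinality $\kappa$,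
$$\mathfrak a(\lambda)=\min\{\lambda^+,\mu\}=\min\{\lambda^+,\mathfrak a(\kappa)\}.$$
In particular, if $\mu>\lambda^+$ (e.g. $\mu=\lambda^{++}$), then $\mathfrak a(\lambda)=\lambda^+<\mathfrak a(\kappa)$.

## 4. Thin sets, and the set that escapes at cofinality $\kappa$

**Definition (thin).** Let $T\subseteq\lambda$ and $c:T\to\kappa$. A set $A\subseteq T$ is *thin* (with respect to $c$) if $|A\cap c^{-1}\{i\}|\le\lambda_i$ for all $i<\kappa$. We call $A\cap c^{-1}\{i\}$ *column $i$* of $A$, and write $A[{\ge}m]=\{x\in A:c(x)\ge m\}$ and $A[{<}m]=A\setminus A[{\ge}m]$.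

If $A$ is thin, then $|A[{<}m]|\le|m|\cdot\lambda_m=\lambda_m<\lambda$. For example, split $\lambda$ into columns $R_i=c^{-1}\{i\}$ of size $\lambda$. The set $X$ of Section 1, with $\lambda_i$ points in each $R_i$, is thin; $R_0$ is not; and a thin set of size $\lambda$ meets $\kappa$ many columns.

It is enough to catch thin sets. Suppose $|Y|=\lambda$ and $|Y\cap R_i|<\lambda$ for all $i$. Choose strictly increasing $i_n$ $(n<\kappa)$ with $|Y\cap R_{i_n}|\ge\lambda_n$. If, with $i'$ bounding the earlier choices, all $i>i'$ had $|Y\cap R_i|<\lambda_n$, then $|Y|\le\sum_{i\le i'}|Y\cap R_i|+\kappa\cdot\lambda_n<\lambda$. Since $n\le i_n$, taking $\lambda_n$ points from each $Y\cap R_{i_n}$ gives a thin subset of $Y$ of size $\lambda$.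

**The one-level scheme.** This suggests the following attempt. Use $2^\lambda=\lambda^+$ to list all thin sets as $\langle A_\xi:\xi<\lambda^+\rangle$. Build thin sets $T_\xi$ with $T_0=\emptyset$, $T_\xi\cup A_\xi\subseteq T_{\xi+1}$, and, for $\gamma<\xi$, $T_\gamma[{\ge}m]\subseteq T_\xi$ for some $m=m(\gamma,\xi)$. Take the family of all $R_i$ and all $B_\xi=T_{\xi+1}\setminus T_\xi$ of size $\lambda$. Almost disjointness is immediate: if $\xi<\xi'$, then $B_\xi\cap B_{\xi'}\subseteq T_{\xi+1}[{<}m]$ for some $m$. Let us see where maximality fails.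

Choose pairwise disjoint $D_{j,i}\subseteq R_i$ $(i,j<\kappa)$ with $|D_{j,i}|=\lambda_i$, and suppose the list begins with $A_j=\bigcup_{i<\kappa}D_{j,i}$ for $j<\kappa$. For $\xi<\kappa$ put $T_\xi=\bigcup_{j<\xi}A_j$. It is thin, because $|\xi|\cdot\lambda_i\le\lambda_i$. Now let $T_\kappa$ be *any* thin set with $T_{j+1}[{\ge}m_j]\subseteq T_\kappa$ for all $j<\kappa$. Pick strictly increasing $i_j\ge\max(m_j,j+2)$ and let $Y=\bigcup_{j<\kappa}D_{j,i_j}$. Then:

- $|Y|=\lambda$, and $Y\subseteq T_\kappa$, since $D_{j,i_j}\subseteq T_{j+1}[{\ge}m_j]$. So $Y$ is thin and $|Y\cap R_i|<\lambda$ for all $i$.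
- For $\xi<\kappa$, $Y\cap T_\xi=\bigcup_{j<\xi}D_{j,i_j}$ has size $<\lambda$. So $|Y\cap B_\xi|<\lambda$ for all $\xi<\kappa$.
- For $\xi\ge\kappa$, $T_\kappa[{\ge}m]\subseteq T_\xi$ for some $m$, so $Y\cap B_\xi\subseteq T_\kappa[{<}m]$ has size $<\lambda$.

So $Y$ is almost disjoint from the whole family. The failure is exactly here: at a stage of cofinality $\kappa$, *every* thin bound swallows sets of size $\lambda$ that no earlier stage has treated, and no later stage will look inside that bound.

**Recoloring.** The remedy is to look inside. Choose the diagonal bound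
$$T_\kappa=\{x:x\in T_j\text{ for some }j<c(x)\},$$
give it the new coloring $c'(x)=\min\{j:x\in T_j\}$, and run the construction again inside $(T_\kappa,c')$. For $x\in D_{l,i}$ we have $x\in T_j$ iff $l<j$. So $x\in T_\kappa$ iff $l+1<i$, and then $c'(x)=l+1<i=c(x)$. The escaping $Y$ has a subset with $\lambda_{l+1}$ points in each $D_{l,i_l}$. This subset has size $\lambda$ and is thin with respect to $c'$, so it occurs in the list of the second level. The second level has its own stages of cofinality $\kappa$, which lead to a third level, and so on. We get a tree of finite sequences, and at each step down the tree *the color of every point strictly decreases*. That is what will end the process.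

**Other limits.** At limit stages of cofinality different from $\kappa$ we want no escaping sets at all. A stage $\xi<\lambda^+$ can have $\lambda$ predecessors, and the union of $\lambda$ thin sets need not be thin. If we take the union over a cofinal set of size $<\lambda$ and drop low columns, the result is thin. But for cofinality greater than $\kappa$ the argument below needs more: the union must be increasing along a cofinal sequence from one *fixed* column on. Monotonicity gives only a bound $m(\gamma,\gamma')$ for each pair. The coherence of $\square_\lambda$ supplies the fixed column.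

## 5. The tree of recolored thin sets

Work in $V$ and assume $2^\lambda=\lambda^+$ and $\square_\lambda$, witnessed by $\langle C_\xi\rangle$.

**Step 1: the auxiliary choices.** These fix the cofinal sequences and the low columns to be dropped. For each $\eta<\lambda^+$ with $\mathrm{cf}(\eta)=\kappa$ fix an increasing cofinal sequence $\langle\beta^\eta_i:i<\kappa\rangle$ in $\eta$. For limit $\xi<\lambda^+$ let $i_\xi=\min\{i:|C_\xi|\le\lambda_i\}$, which exists as $\mathrm{otp}(C_\xi)<\lambda$. If $\beta\in\mathrm{acc}(C_\xi)$, then $C_\beta=C_\xi\cap\beta\subseteq C_\xi$, so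
$$i_\beta\le i_\xi\qquad(\beta\in\mathrm{acc}(C_\xi)).\tag{1}$$

**Step 2: the recursion.** This defines, by recursion on length, *nodes* $\sigma\in(\lambda^+)^{<\omega}$, sets $T_\sigma\subseteq\lambda$ and maps $c_\sigma:T_\sigma\to\kappa$. The empty sequence is a node, $T_\emptyset=\lambda$, and $c_\emptyset:\lambda\to\kappa$ is chosen so that all $R_i:=c_\emptyset^{-1}\{i\}$ have size $\lambda$.

Let $\sigma$ be a node. Let $\langle A_{\sigma\xi}:\xi<\lambda^+\rangle$ enumerate, possibly with repetitions, all thin subsets of $T_\sigma$ with respect to $c_\sigma$. There is at least one (the empty set) and there are at most $2^\lambda=\lambda^+$. Define $T_{\sigma\xi}\subseteq T_\sigma$ by recursion on $\xi<\lambda^+$, with $[{\ge}m]$ taken with respect to $c_\sigma$. For limit $\xi$ put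
$$E_{\sigma\xi}=\Big(\bigcup_{\gamma\in C_\xi}T_{\sigma\gamma}\Big)[{\ge}i_\xi],\tag{2}$$
and $E_{\sigma\xi}=\emptyset$ for all other $\xi$. Put $T_{\sigma0}=\emptyset$ and
$$T_{\sigma,\xi+1}=T_{\sigma\xi}\cup A_{\sigma\xi}\cup E_{\sigma\xi}.\tag{3}$$
If $\xi$ is a limit with $\mathrm{cf}(\xi)\ne\kappa$, put $T_{\sigma\xi}=E_{\sigma\xi}$. If $\mathrm{cf}(\xi)=\kappa$, put
$$T_{\sigma\xi}=\{x\in T_\sigma:\exists i<c_\sigma(x)\ \ x\in T_{\sigma\beta^\xi_i}\}.\tag{4}$$
In this last case $\sigma^\frown\xi$ is a node, with $T_{\sigma^\frown\xi}=T_{\sigma\xi}$ and $c_{\sigma^\frown\xi}(x)=\min\{i:x\in T_{\sigma\beta^\xi_i}\}$. By (4),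
$$c_{\sigma^\frown\xi}(x)<c_\sigma(x)\quad\text{for all }x\in T_{\sigma\xi}.\tag{5}$$
Also, (3) gives
$$E_{\sigma\xi}\subseteq T_{\sigma,\xi+1}\quad\text{for every limit }\xi<\lambda^+.\tag{6}$$
This includes $\xi$ of cofinality $\kappa$, where $T_{\sigma\xi}$ itself is the diagonal set and not $E_{\sigma\xi}$. Such $\xi$ may well occur in $\mathrm{acc}(C_\eta)$ for larger $\eta$, which is why $E_{\sigma\xi}$ was put into (3).

**Step 3: all these sets are thin.** This is needed for the recursion to make sense as a construction of thin sets. By induction on $\xi$: $E_{\sigma\xi}$ has no points in columns $i<i_\xi$, and in column $i\ge i_\xi$ it has at most $|C_\xi|\cdot\lambda_i\le\lambda_{i_\xi}\cdot\lambda_i=\lambda_i$ points. If $\mathrm{cf}(\xi)=\kappa$, column $i$ of $T_{\sigma\xi}$ is contained in the union of the $i$-th columns of $T_{\sigma\beta^\xi_j}$, $j<i$, so it has at most $|i|\cdot\lambda_i\le\lambda_i$ points. A union of three thin sets is thin.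

**Step 4: monotonicity.** We show that earlier sets are contained in later ones up to low columns:
$$\text{if }\xi\le\eta<\lambda^+,\text{ there is }m<\kappa\text{ with }T_{\sigma\xi}[{\ge}m]\subseteq T_{\sigma\eta}.\tag{7}$$
Fix $\xi$ and use induction on $\eta\ge\xi$. The case $\eta=\xi$ is trivial. If $\eta=\zeta+1>\xi$, the $m$ for $\zeta$ works, as $T_{\sigma\zeta}\subseteq T_{\sigma,\zeta+1}$. Let $\eta>\xi$ be a limit with $\mathrm{cf}(\eta)\ne\kappa$. Take $\gamma\in C_\eta$ with $\gamma\ge\xi$, and $m$ with $T_{\sigma\xi}[{\ge}m]\subseteq T_{\sigma\gamma}$. By (2), $\max(m,i_\eta)$ works for $\eta$. Let $\mathrm{cf}(\eta)=\kappa$. Take $i$ with $\xi\le\beta^\eta_i$ and $m$ with $T_{\sigma\xi}[{\ge}m]\subseteq T_{\sigma\beta^\eta_i}$. If $x\in T_{\sigma\xi}$ and $c_\sigma(x)\ge\max(m,i+1)$, then $x\in T_{\sigma\beta^\eta_i}$ and $i<c_\sigma(x)$, so $x\in T_{\sigma\eta}$ by (4).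

**Step 5: thin sets of the next level are small on earlier stages.** This is the second tool for almost disjointness:
$$\begin{gathered}\text{if }\mathrm{cf}(\eta)=\kappa,\ S\subseteq T_{\sigma\eta}\text{ is contained in a thin set with respect to }c_{\sigma^\frown\eta},\\ \text{and }\zeta<\eta,\text{ then }|S\cap T_{\sigma\zeta}|<\lambda.\end{gathered}\tag{8}$$
Choose $i$ with $\zeta\le\beta^\eta_i$ and, by (7), $m$ with $T_{\sigma\zeta}[{\ge}m]\subseteq T_{\sigma\beta^\eta_i}$. A point $x\in S\cap T_{\sigma\zeta}$ with $c_\sigma(x)\ge m$ lies in $T_{\sigma\beta^\eta_i}$, so $c_{\sigma^\frown\eta}(x)\le i$. Hence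
$$S\cap T_{\sigma\zeta}\subseteq T_{\sigma\zeta}[{<}m]\cup\{x\in S:c_{\sigma^\frown\eta}(x)\le i\}.$$
The first set has size $\le\lambda_m$ since $T_{\sigma\zeta}$ is thin. The second has size at most $|i+1|\cdot\lambda_i=\lambda_i$.

**Step 6: the family.** Let $B_{\sigma\xi}=T_{\sigma,\xi+1}\setminus T_{\sigma\xi}$ and
$$\mathcal A=\{R_i:i<\kappa\}\cup\{B_{\sigma\xi}:\sigma\text{ a node},\ \xi<\lambda^+,\ |B_{\sigma\xi}|=\lambda\}.$$
There are at most $\lambda^+$ nodes, so $\kappa\le|\mathcal A|\le\lambda^+$. We record one fact for use in Step 7: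
$$\text{if }\sigma'\supseteq\tau\text{ are nodes, then }B_{\sigma'\xi'}\text{ is contained in a thin subset of }T_\tau\text{ with respect to }c_\tau.\tag{9}$$
If $\sigma'=\tau$, this set is $T_{\tau,\xi'+1}$. If $\sigma'\supseteq\tau^\frown\eta_1$, then $B_{\sigma'\xi'}\subseteq T_{\sigma'}\subseteq T_{\tau\eta_1}$, which is thin with respect to $c_\tau$.

**Step 7: $\mathcal A$ is almost disjoint.** We go through all kinds of pairs. The $R_i$ are pairwise disjoint. By (9) with $\tau=\emptyset$, $|B_{\sigma\xi}\cap R_i|\le\lambda_i$. It remains to compare two sets $B$ with different indices. Their nodes are equal, or one properly extends the other, or they split.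

*Same node, $\xi<\xi'$.* By (7), $T_{\sigma,\xi+1}[{\ge}m]\subseteq T_{\sigma\xi'}$ for some $m$, and $B_{\sigma\xi'}$ is disjoint from $T_{\sigma\xi'}$. So $B_{\sigma\xi}\cap B_{\sigma\xi'}\subseteq T_{\sigma,\xi+1}[{<}m]$, which has size $<\lambda$.

*One node extends the other.* Compare $B_{\sigma\xi}$ with $S=B_{\sigma'\xi'}$, where $\sigma'\supseteq\sigma^\frown\eta$. By (9), $S$ is contained in a thin subset of $T_{\sigma^\frown\eta}$ with respect to $c_{\sigma^\frown\eta}$. If $\xi<\eta$, then $\xi+1<\eta$ as $\eta$ is a limit, and $|S\cap T_{\sigma,\xi+1}|<\lambda$ by (8). If $\xi\ge\eta$, then $T_{\sigma\eta}[{\ge}m]\subseteq T_{\sigma\xi}$ for some $m$ by (7). Since $S\subseteq T_{\sigma\eta}$ and $B_{\sigma\xi}$ is disjoint from $T_{\sigma\xi}$, we get $S\cap B_{\sigma\xi}\subseteq T_{\sigma\eta}[{<}m]$, of size $<\lambda$.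

*The nodes split.* Let $\sigma'\supseteq\sigma^\frown\eta'$ and $\sigma''\supseteq\sigma^\frown\eta''$ with $\eta'<\eta''$. Then $B_{\sigma'\xi'}\subseteq T_{\sigma\eta'}$, and $B_{\sigma''\xi''}$ is contained in a thin subset of $T_{\sigma^\frown\eta''}$ by (9). Apply (8) with $S=B_{\sigma''\xi''}$, $\eta=\eta''$ and $\zeta=\eta'$.

## 6. Maximality in the extension by descending columns

**What $\kappa^+$-c.c. gives.** Two textbook facts. Let the forcing be $\kappa^+$-c.c. If $D\in V$ and $f:D\to\lambda$ is in $V[G]$, there is $F\in V$ on $D$ with $|F(d)|\le\kappa$ and $f(d)\in F(d)$ for all $d\in D$. Indeed, fix a name for $f$ and a condition in $G$ forcing it to be a function from $D$ to $\lambda$, and let $F(d)$ be the set of values that some stronger condition forces at $d$; conditions forcing different values are incompatible. Consequently all regular cardinals of $V$ above $\kappa$ stay regular.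

**How a first argument falls short.** Suppose $Y\in[\lambda]^\lambda$ is almost disjoint from all members of $\mathcal A$. Take the least $\xi$ with $|Y\cap T_{\emptyset\xi}|=\lambda$. It is not $0$, and not a successor $\zeta+1$, because $|Y\cap B_{\emptyset\zeta}|<\lambda$. Grant that $\mathrm{cf}(\xi)=\kappa$. Replace $Y$ by $Y_1=Y\cap T_{\emptyset\xi}$, move to the node $\langle\xi\rangle$, and repeat. The color of each point drops at each step, so each point survives only finitely many steps. But this is no contradiction: $Y\supseteq Y_1\supseteq Y_2\supseteq\dots$ may be sets of size $\lambda$ with empty intersection, different points having different colors. To get one descending sequence of ordinals we need "large" sets that live in a single column. A thin set has at most $\lambda_i$ points in column $i$, so "large" cannot mean "of size $\lambda$" there. We use a small elementary submodel $N$ with $N\cap\kappa=\delta$, and let "large" mean: $\lambda_\delta$ points which avoid every small set that $N$ knows.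

**Step 1: the setting.** We fix a counterexample. Let $G$ be generic for a $\kappa^+$-c.c. forcing with $\kappa$ regular in $V[G]$; the trivial forcing is allowed, which gives madness in $V$. In $V[G]$ the cardinals $\lambda_i$ and $\lambda^+$ are still regular, $\lambda$ is a cardinal with $\mathrm{cf}(\lambda)=\kappa>\omega$, and $\mathcal A\subseteq[\lambda]^\lambda$ is almost disjoint. Suppose towards a contradiction that $Y\in[\lambda]^\lambda\cap V[G]$ satisfies $|Y\cap A|<\lambda$ for all $A\in\mathcal A$. Then $|Y\cap R_i|<\lambda$ for all $i$, and $|Y\cap B_{\sigma\xi}|<\lambda$ for all $\sigma,\xi$ (trivially so if $|B_{\sigma\xi}|<\lambda$). Fix an injective enumeration $\langle y_\varepsilon:\varepsilon<\lambda\rangle$ of $Y$ and put $Y[k]=\{y_\varepsilon:\varepsilon<\lambda_k\}$ for $k<\kappa$, so $|Y[k]|=\lambda_k$.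

**Step 2: the model $N$.** It provides the cut $\delta$ between columns that $N$ sees and columns that it does not. Work in $V[G]$. There is $N\prec H(\Theta)$, with $\Theta$ large, such that $|N|<\kappa$, $\delta:=N\cap\kappa\in\kappa$, and $N$ contains:

- $\langle y_\varepsilon\rangle$, $\langle\lambda_i\rangle$, $\langle C_\xi\rangle$, $\langle\beta^\eta_i\rangle$, and the function $\xi\mapsto\mathrm{cf}^V(\xi)$ on $\lambda^+$;
- the whole tree, that is, the functions giving the nodes and all $T$'s, $c$'s, $A$'s, $E$'s, $B$'s;
- a function in $V$ which assigns to each limit $\eta<\lambda^+$ with $\mathrm{acc}(C_\eta)$ cofinal in $\eta$ an increasing sequence of length $\mathrm{cf}^V(\eta)$ cofinal in $\mathrm{acc}(C_\eta)$.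

To get $N$, take an $\omega$-chain of $N_n\prec H(\Theta)$ with $|N_n|<\kappa$, with $N_0$ containing the listed objects and $N_n\cup\sup(N_n\cap\kappa)\subseteq N_{n+1}$, and let $N=\bigcup_nN_n$. If $\alpha\in N_n\cap\kappa$, then $\alpha\subseteq\sup(N_n\cap\kappa)\subseteq N$, so $N\cap\kappa$ is an ordinal. As $\kappa$ is regular uncountable, $|N|<\kappa$ and $\delta<\kappa$. This is where the uncountability of $\kappa$ enters. Recall that whatever is definable in $H(\Theta)$ from members of $N$ is in $N$; in particular $\omega\subseteq N$ and $Y\in N$.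

**Step 3: chunks.** We define the notion of largeness. If $S\in N$ and $|S|<\lambda$, the least $i$ with $|S|<\lambda_i$ is in $N\cap\kappa=\delta$. Let $O$ be the union of all sets $S\in N$ with $S\subseteq\lambda$ and $|S|<\lambda$. Then
$$|O|\le|N|\cdot\sup_{i<\delta}\lambda_i<\lambda_\delta,\tag{10}$$
since $\lambda_\delta$ is regular and above $\kappa$, so the supremum of the $|\delta|<\kappa$ cardinals $\lambda_i<\lambda_\delta$ is below $\lambda_\delta$.

**Definition (chunk).** A set $X$ is a *chunk* if $X\subseteq Y[\delta]\setminus O$ and $|X|=\lambda_\delta$.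

For example, $Y[\delta]\setminus O$ is a chunk by (10). If $S\in N$ is a subset of $\lambda$ of size $<\lambda$, then $S\subseteq O$, so every chunk is disjoint from $S$. If a chunk is covered by fewer than $\lambda_\delta$ sets, its intersection with one of them is a chunk, as $\lambda_\delta$ is regular in $V[G]$.

**Claim.** There are nodes $\sigma_m\in N$, chunks $X_m\subseteq T_{\sigma_m}$ and ordinals $i_m$ with $\delta\le i_m<\kappa$ $(m<\omega)$ such that $c_{\sigma_m}$ is constantly $i_m$ on $X_m$ and $i_{m+1}<i_m$.

The Claim yields an infinite decreasing sequence of ordinals, which is absurd. So it proves Theorem 2.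

**Step 4: the start, $m=0$.** We find the first column. Let $\sigma_0=\emptyset$. The chunk $Y[\delta]\setminus O$ is covered by the $\kappa<\lambda_\delta$ columns $R_i$, so it includes a chunk $X_0$ on which $c_\emptyset$ is constant, with value $i_0$. If $i_0<\delta$, then $i_0\in N$, and $Y\cap R_{i_0}\in N$ has size $<\lambda$, so $X_0\cap R_{i_0}=\emptyset$, a contradiction. So $i_0\ge\delta$.

For the inductive step let $\sigma=\sigma_m$, $X_m$ and $i=i_m\ge\delta$ be given. Put
$$\Omega=\{\eta\in N\cap\lambda^+:\text{some chunk is contained in }T_{\sigma\eta}\cap c_\sigma^{-1}\{i\}\}.$$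

**Step 5: $\Omega\ne\emptyset$.** Here the chain condition makes the enumeration of ground model thin sets sufficient for $V[G]$. Let
$$Z=\{x\in T_\sigma\cap Y:x\in Y[c_\sigma(x)]\}.$$
Then $Z\in N$. Column $i'$ of $Z$ is contained in $Y[i']$, so it has size at most $\lambda_{i'}$. Moreover $X_m\subseteq Z$, because $X_m\subseteq Y[\delta]\subseteq Y[i]$ and $c_\sigma$ is constantly $i$ on $X_m$. This uses $i\ge\delta$.

For each $i'<\kappa$ fix a function $f_{i'}:\lambda_{i'}\to\lambda$ whose range contains column $i'$ of $Z$. The map $(i',\varepsilon)\mapsto f_{i'}(\varepsilon)$ has its domain $\{(i',\varepsilon):i'<\kappa,\varepsilon<\lambda_{i'}\}$ in $V$, so there is $F\in V$ with $f_{i'}(\varepsilon)\in F(i',\varepsilon)$ and $|F(i',\varepsilon)|\le\kappa$. Put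
$$A=\bigcup_{i'<\kappa}\Big(c_\sigma^{-1}\{i'\}\cap\bigcup_{\varepsilon<\lambda_{i'}}F(i',\varepsilon)\Big).$$
Then $A\in V$, $Z\subseteq A\subseteq T_\sigma$, and column $i'$ of $A$ has size at most $\lambda_{i'}\cdot\kappa=\lambda_{i'}$. So $A$ is thin and $A=A_{\sigma\xi}$ for some $\xi<\lambda^+$. By (3), $Z\subseteq T_{\sigma,\xi+1}$. Since $Z$, $\sigma$ and the tree are in $N$, elementarity gives some $\xi\in N$ with $Z\subseteq T_{\sigma,\xi+1}$. Then $\xi+1\in\Omega$, witnessed by $X_m$.

Let $\eta=\min\Omega$, and let the chunk $X\subseteq T_{\sigma\eta}\cap c_\sigma^{-1}\{i\}$ witness $\eta\in\Omega$. By minimality,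
$$\text{for }\zeta\in N\cap\eta,\text{ no chunk is contained in }T_{\sigma\zeta}\cap c_\sigma^{-1}\{i\}.\tag{11}$$

**Step 6: $\eta$ is a limit.** The sets $B_{\sigma\zeta}$ are used here. First, $\eta\ne0$, as $T_{\sigma0}=\emptyset$. Suppose $\eta=\zeta+1$. Then $\zeta\in N$, and $Y\cap B_{\sigma\zeta}\in N$ has size $<\lambda$, so $X\cap B_{\sigma\zeta}=\emptyset$. As $X\subseteq T_{\sigma,\zeta+1}$, we get $X\subseteq T_{\sigma\zeta}$, contradicting (11).

The next three steps show $\mathrm{cf}^V(\eta)=\kappa$. Suppose instead that $\eta$ is a limit with $\mathrm{cf}^V(\eta)\ne\kappa$, so that $T_{\sigma\eta}=E_{\sigma\eta}$.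

**Step 7: the case that $\mathrm{acc}(C_\eta)$ is bounded in $\eta$.** The aim is to cover $X$ by countably many earlier stages in $N$. Suppose first that $\mathrm{acc}(C_\eta)\neq\emptyset$. Its supremum is below $\eta$ and is a member of $\mathrm{acc}(C_\eta)$ or a limit of limit points of $C_\eta$. In both cases it is a limit point of $C_\eta$ below $\eta$. So $\beta^*=\max\mathrm{acc}(C_\eta)$ exists, and $\beta^*\in N$. By coherence $C_{\beta^*}=C_\eta\cap\beta^*$, and $i_{\beta^*}\le i_\eta$ by (1), so with (6)
$$\Big(\bigcup_{\gamma\in C_\eta\cap\beta^*}T_{\sigma\gamma}\Big)[{\ge}i_\eta]\subseteq E_{\sigma\beta^*}\subseteq T_{\sigma,\beta^*+1}.$$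
The set $C_\eta\setminus\beta^*$ is unbounded in $\eta$. Its order type is $\omega$: otherwise the supremum of its first $\omega$ elements would be a limit point of $C_\eta$ in $(\beta^*,\eta)$. It belongs to $N$, and its $n$-th element is definable from it and $n\in\omega\subseteq N$, so $C_\eta\setminus\beta^*\subseteq N$. Thus $X\subseteq E_{\sigma\eta}$ is covered by $T_{\sigma,\beta^*+1}$ and the countably many $T_{\sigma\gamma}$, $\gamma\in C_\eta\setminus\beta^*$. The intersection of $X$ with one of these is a chunk. Since $\beta^*+1$ and all these $\gamma$ are in $N\cap\eta$, this contradicts (11). If $\mathrm{acc}(C_\eta)=\emptyset$, then $C_\eta$ itself has order type $\omega$, and the same argument works without $\beta^*$.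

**Step 8: the case that $\mathrm{acc}(C_\eta)$ is cofinal in $\eta$; preparation.** We write $E_{\sigma\eta}$ as an increasing union, from column $i_\eta$ on. Let $\nu=\mathrm{cf}^V(\eta)$ and let $\langle\beta_j:j<\nu\rangle\in N$ be the chosen increasing sequence cofinal in $\mathrm{acc}(C_\eta)$. By coherence $C_{\beta_j}=C_\eta\cap\beta_j$, and by (1) $i_{\beta_j}\le i_\eta$. Hence, by (2),
$$E_{\sigma\beta_j}[{\ge}i_\eta]=\Big(\bigcup_{\gamma\in C_\eta\cap\beta_j}T_{\sigma\gamma}\Big)[{\ge}i_\eta].$$
The right side increases with $j$, and its union over $j<\nu$ is $E_{\sigma\eta}$. With (6) we obtain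
$$E_{\sigma\eta}=\bigcup_{j<\nu}E_{\sigma\beta_j}[{\ge}i_\eta],\qquad E_{\sigma\beta_j}[{\ge}i_\eta]\subseteq E_{\sigma\beta_{j'}}\ (j<j'),\qquad E_{\sigma\beta_j}\subseteq T_{\sigma,\beta_j+1}.\tag{12}$$

**Step 9: the two subcases $\nu<\kappa$ and $\nu>\kappa$.** In each we find an earlier stage in $N$ that contains a chunk in column $i$.

*$\nu<\kappa$.* Then $\nu\in N\cap\kappa=\delta$, so $\nu\subseteq N$ and all $\beta_j$ are in $N$. As $\nu<\lambda_\delta$, (12) gives a chunk $X'\subseteq X$ contained in some $E_{\sigma\beta_j}\subseteq T_{\sigma,\beta_j+1}$. Since $\beta_j+1\in N\cap\eta$, this contradicts (11).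

*$\nu>\kappa$.* Now $\beta_j$ need not be in $N$ for all $j$, and we must find a good $j$ in $N$. The cardinal $\nu$ is regular in $V$, hence in $V[G]$. As $\nu\le\lambda$ is regular and $\lambda$ is singular, $\nu<\lambda$. Since $\nu\in N$, there is $d\in N\cap\kappa=\delta$ with $\nu<\lambda_d$, so $\nu<\lambda_\delta$. For $k,i'<\kappa$ let
$$Z_{k,i'}=Y[k]\cap c_\sigma^{-1}\{i'\}\cap T_{\sigma\eta},$$
and let $j(k,i')$ be the least $j<\nu$ with $|Z_{k,i'}\cap E_{\sigma\beta_j}|=\lambda_k$, or $0$ if there is none. The function $j(\cdot,\cdot)$ is in $N$. As $\nu>\kappa$ is regular, $\bar\jmath:=\sup_{k,i'<\kappa}j(k,i')<\nu$, and $\bar\jmath\in N$. The pair $(\delta,i)$ is not in $N$, but $\bar\jmath$ bounds $j(\delta,i)$ too.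

Now $X\subseteq Z_{\delta,i}\subseteq Y[\delta]$, so $|Z_{\delta,i}|=\lambda_\delta$, which is regular and greater than $\nu$. By (12), $Z_{\delta,i}\subseteq E_{\sigma\eta}$ is covered by the $\nu$ sets $E_{\sigma\beta_j}$, so some $j$ has $|Z_{\delta,i}\cap E_{\sigma\beta_j}|=\lambda_\delta$. Thus $j=j(\delta,i)\le\bar\jmath$ has this property. Since $\emptyset\ne X\subseteq E_{\sigma\eta}\cap c_\sigma^{-1}\{i\}$, we have $i\ge i_\eta$, so column $i$ of $E_{\sigma\beta_{j(\delta,i)}}$ is contained in $E_{\sigma\beta_{\bar\jmath}}$ by (12). Hence $|Z_{\delta,i}\cap E_{\sigma\beta_{\bar\jmath}}|=\lambda_\delta$. As $|O|<\lambda_\delta$, the set $(Z_{\delta,i}\cap E_{\sigma\beta_{\bar\jmath}})\setminus O$ is a chunk, contained in $T_{\sigma,\beta_{\bar\jmath}+1}\cap c_\sigma^{-1}\{i\}$. Since $\beta_{\bar\jmath}+1\in N\cap\eta$, this contradicts (11).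

**Step 10: going down one level.** Only $\mathrm{cf}^V(\eta)=\kappa$ is left, and we use it to lower the column. The sequence $\sigma_{m+1}:=\sigma^\frown\eta$ is a node in $N$, and $X\subseteq T_{\sigma\eta}=T_{\sigma_{m+1}}$. By (5), $c_{\sigma_{m+1}}(x)<c_\sigma(x)=i$ for $x\in X$. As $|i|<\kappa<\lambda_\delta$, there is a chunk $X_{m+1}\subseteq X$ on which $c_{\sigma_{m+1}}$ is constant, with some value $i_{m+1}<i=i_m$.

It remains to see $i_{m+1}\ge\delta$. If $i_{m+1}<\delta$, then $i_{m+1}\in N$, so $\beta:=\beta^\eta_{i_{m+1}}\in N\cap\eta$. By the definition of $c_{\sigma^\frown\eta}$, $X_{m+1}\subseteq T_{\sigma\beta}\cap c_\sigma^{-1}\{i\}$, which contradicts (11). This proves the Claim and Theorem 2. $\blacksquare$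

## 7. The Hechler iteration at $\kappa$ over $L$

We prove Theorem 3. Assume $V=L$ and let $\mu>\kappa$ be regular. GCH holds, so $\kappa^{<\kappa}=\kappa$, $2^\lambda=\lambda^+$ for every singular $\lambda$, and $\mu^\kappa=\mu$ because $\mu>\kappa$ is regular. Moreover $\square_\lambda$ holds for all singular $\lambda$.

**Step 1: adding one dominating function.** This is the building block. Let $\mathbb H$ consist of pairs $(s,f)$ with $s\in\kappa^{<\kappa}$ (the *stem*) and $f\in\kappa^\kappa$. Put $(t,g)\le(s,f)$ iff $t\supseteq s$, $g\ge f$ pointwise, and $t(\alpha)\ge f(\alpha)$ for $\alpha\in\mathrm{dom}(t)\setminus\mathrm{dom}(s)$. For example, $(\langle0\rangle,f)$ and $(\langle1\rangle,f)$ are incompatible, while two conditions $(s,f),(s,g)$ with the same stem always have the common extension $(s,\max(f,g))$.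

A decreasing sequence $\langle(s_\xi,f_\xi)\rangle$ of length $<\kappa$ has the lower bound $(\bigcup_\xi s_\xi,\sup_\xi f_\xi)$. The pointwise supremum is in $\kappa^\kappa$ by regularity. If $\alpha\in\mathrm{dom}(\bigcup_\zeta s_\zeta)\setminus\mathrm{dom}(s_\xi)$, then $\alpha\in\mathrm{dom}(s_\zeta)$ for some $\zeta>\xi$, and $s_\zeta(\alpha)\ge f_\xi(\alpha)$.

The union of the stems in a generic filter is a function in $\kappa^\kappa$, since any stem can be lengthened by values $t(\alpha)=f(\alpha)$. It eventually dominates every ground model $f\in\kappa^\kappa$: conditions $(s,g)$ with $g\ge f$ are dense, and such a condition makes the generic function at least $f$ beyond $\mathrm{dom}(s)$.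

**Step 2: the iteration and its closure.** Let $P_\mu$ be the ${<}\kappa$-support iteration of length $\mu$ of $\mathbb H$, computed at each stage $\alpha$ in $V^{P_\alpha}$. Thus $p\in P_\gamma$ assigns to each $\alpha<\gamma$ a $P_\alpha$-name $p(\alpha)$ forced to be in $\mathbb H$, and $p(\alpha)$ is the trivial condition $(\emptyset,0)$ outside a set $\mathrm{supp}(p)$ of size $<\kappa$.

All $P_\gamma$ are ${<}\kappa$-closed. Given a decreasing $\langle p_\xi\rangle$ of length $<\kappa$, define $q(\alpha)$ as a name for the lower bound of $\langle p_\xi(\alpha)\rangle$ from Step 1 (and for $(\emptyset,0)$ where that sequence is not decreasing). By induction on $\alpha$, $q{\restriction}\alpha$ extends all $p_\xi{\restriction}\alpha$, so it forces $\langle p_\xi(\alpha)\rangle$ to be decreasing and $q(\alpha)$ to be below all its terms. The support of $q$ is contained in a union of fewer than $\kappa$ sets of size $<\kappa$. Hence $P_\gamma$ adds no elements of $\kappa^{<\kappa}$, and $\kappa$ stays regular, so Step 1 applies at every stage.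

**Step 3: conditions with decided stems are dense.** This prepares the chain condition. Let $D_\gamma$ be the set of $p\in P_\gamma$ for which there is $s^p\in V$ with $p{\restriction}\alpha\Vdash\mathrm{stem}(p(\alpha))=s^p(\alpha)$ for all $\alpha\in\mathrm{supp}(p)$. We show by induction on $\gamma\le\mu$ that $D_\gamma$ is dense in $P_\gamma$. The case $\gamma=0$ is trivial.

*Successor $\gamma+1$.* Given $p$, extend $p{\restriction}\gamma$ to decide the stem of $p(\gamma)$, which is an element of $\kappa^{<\kappa}\cap V$, and then extend further into $D_\gamma$.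

*$\gamma$ a limit with $\mathrm{cf}(\gamma)\ge\kappa$.* Supports have size $<\kappa$, so they are bounded in $\gamma$, and the induction hypothesis applies.

*$\gamma$ a limit with $\mathrm{cf}(\gamma)=\nu<\kappa$.* Let $\langle\gamma_\xi:\xi\le\nu\rangle$ be increasing and continuous with $\gamma_0=0$ and $\gamma_\nu=\gamma$. Given $p$, build decreasing $p_\xi\le p$ $(\xi\le\nu)$ with $p_\xi{\restriction}\gamma_\xi\in D_{\gamma_\xi}$ and $p_\xi{\restriction}[\gamma_\xi,\gamma)=p{\restriction}[\gamma_\xi,\gamma)$. Put $p_0=p$. At $\xi+1$ extend $p_\xi{\restriction}\gamma_{\xi+1}$ into $D_{\gamma_{\xi+1}}$, and keep $p$ on $[\gamma_{\xi+1},\gamma)$. At a limit $\xi$ take, for each $\alpha<\gamma_\xi$, the lower bound (union of stems, supremum of functions) of $\langle p_\zeta(\alpha):\zeta<\xi\rangle$ as in Step 2, and keep $p$ on $[\gamma_\xi,\gamma)$, where all the earlier $p_\zeta$ agree with $p$. If $\alpha<\gamma_\xi$, then by continuity $\alpha<\gamma_\zeta$ for all large $\zeta<\xi$. For these $\zeta$ the stem of $p_\zeta(\alpha)$ is decided by $p_\zeta{\restriction}\alpha$,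 and therefore by $p_\xi{\restriction}\alpha$ (it is $\emptyset$ if $\alpha\notin\mathrm{supp}(p_\zeta)$). So the union of the stems is decided too, and $p_\xi{\restriction}\gamma_\xi\in D_{\gamma_\xi}$. Supports remain of size $<\kappa$. Finally $p_\nu\in D_\gamma$ and $p_\nu\le p$.

**Step 4: $\kappa^+$-c.c.** This is the hypothesis of Theorem 2. Since $D_\gamma$ is dense, it suffices to find two compatible conditions among any $\kappa^+$ conditions in $D_\gamma$. By the $\Delta$-system lemma, which applies as $\kappa^{<\kappa}=\kappa$, we may assume that the supports form a $\Delta$-system with root $r$, $|r|<\kappa$. There are at most $\kappa^{<\kappa}=\kappa$ functions from $r$ to $\kappa^{<\kappa}$, so two of the conditions, $p$ and $p'$, have $s^p{\restriction}r=s^{p'}{\restriction}r$, and $\mathrm{supp}(p)\cap\mathrm{supp}(p')=r$.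

For $\alpha\in r$ put $q(\alpha)=(s^p(\alpha),\max(\dot f,\dot f'))$, where $\dot f,\dot f'$ name the second coordinates of $p(\alpha)$ and $p'(\alpha)$. On the rest of the supports copy $p$ and $p'$, and let $q$ be trivial elsewhere. By induction on $\alpha$, $q{\restriction}\alpha$ extends $p{\restriction}\alpha$ and $p'{\restriction}\alpha$. Hence for $\alpha\in r$ it forces the stems of both $p(\alpha)$ and $p'(\alpha)$ to be $s^p(\alpha)$, and $q(\alpha)$ to be below both. For the other $\alpha$ one of $p(\alpha),p'(\alpha)$ is trivial and $q(\alpha)$ is the other one, or all three are trivial. So $q$ is a common extension.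

Thus every $P_\gamma$ is $\kappa^+$-c.c. Being also ${<}\kappa$-closed, $P_\mu$ preserves all cofinalities. Let $G$ be $P_\mu$-generic.

**Step 5: $2^\kappa\le\mu$ in $V[G]$.** We count names. Fix in $V$ an enumeration $\langle s_\zeta:\zeta<\kappa\rangle$ of $\kappa^{<\kappa}$. In each $V^{P_\alpha}$ the conditions $(s_\zeta,f)\in\mathbb H$ correspond bijectively to the functions $\langle\zeta\rangle^\frown f\in\kappa^\kappa$; call this function the code of $(s_\zeta,f)$. By recursion on $\gamma\le\mu$ let $D'_\gamma$ be the set of $p\in P_\gamma$ such that for each $\alpha\in\mathrm{supp}(p)$, $p(\alpha)$ is an *$\alpha$-nice name*. This means a canonical name for the element of $\mathbb H$ coded by a function $\iota\mapsto h_\iota(a)$, where for each $\iota<\kappa$, $M_\iota\subseteq D'_\alpha$ is a maximal antichain of $P_\alpha$, $h_\iota:M_\iota\to\kappa$, and $a$ is the unique element of $M_\iota$ in the generic filter. We prove two statements by induction on $\gamma$.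

*$D'_\gamma$ is dense in $P_\gamma$.* Let $p\in P_\gamma$ and $\alpha\in\mathrm{supp}(p)$. For each $\iota<\kappa$ the members of $D'_\alpha$ that decide the $\iota$-th value of the code of $p(\alpha)$ are dense in $P_\alpha$, since $D'_\alpha$ is dense. Let $M_\iota$ be a maximal antichain consisting of such conditions, and let $h_\iota$ give the decided value. This yields an $\alpha$-nice name forced by $P_\alpha$ to equal $p(\alpha)$. Replacing every $p(\alpha)$, $\alpha\in\mathrm{supp}(p)$, in this way gives $p'\in D'_\gamma$ with $p\le p'\le p$.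

*$|D'_\gamma|\le\mu$.* For $\alpha<\gamma$, antichains of $P_\alpha$ have size $\le\kappa$ and $|D'_\alpha|\le\mu$. So there are at most $(\mu^\kappa\cdot\kappa^\kappa)^\kappa=\mu$ $\alpha$-nice names. A member of $D'_\gamma$ is given by fewer than $\kappa$ coordinates with names on them, so $|D'_\gamma|\le(\mu\cdot\mu)^{<\kappa}\le\mu$.

Every subset of $\kappa$ in $V[G]$ has a name given by $\kappa$ many antichains of $D'_\mu$ with $2$-valued functions on them. There are at most $(\mu^\kappa\cdot2^\kappa)^\kappa=\mu$ such names, so $2^\kappa\le\mu$ in $V[G]$.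

**Step 6: $\mathfrak b(\kappa)\ge\mu$ in $V[G]$.** We show that small families are captured at an intermediate stage. By the $\kappa^+$-c.c. every element of $\kappa^\kappa$ in $V[G]$ has a name using at most $\kappa$ conditions, each with support of size $<\kappa$. As $\mu>\kappa$ is regular, these supports are bounded in $\mu$, so the element lies in $V[G_\gamma]$ for some $\gamma<\mu$, where $G_\gamma$ is the restriction of $G$ to $P_\gamma$. Let $\mathcal F\subseteq\kappa^\kappa$ be in $V[G]$ with $|\mathcal F|<\mu$. As $\mu$ is regular in $V[G]$, $\mathcal F\subseteq V[G_\gamma]$ for one $\gamma<\mu$. The generic function added at stage $\gamma$ eventually dominates all members of $\mathcal F$ by Step 1. So no family of size $<\mu$ is unbounded.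

With Theorem 1 and the trivial bound $\mathfrak a(\kappa)\le2^\kappa$ we get, in $V[G]$,
$$\mu\le\mathfrak b(\kappa)\le\mathfrak a(\kappa)\le2^\kappa\le\mu,$$
so equality holds throughout.

**Step 7: the value of $\mathfrak a(\lambda)$.** We combine the three theorems' ingredients. Let $\lambda$ be singular with $\mathrm{cf}(\lambda)=\kappa$. As cofinalities are preserved, this means the same in $V$ and in $V[G]$, and $\lambda^+$ is the same in both. By Theorem 1 in $V[G]$,
$$\min\{\mu,\lambda^+\}\le\mathfrak a(\lambda)\le\mathfrak a(\kappa)=\mu.$$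
Apply Theorem 2 in $V=L$, where $2^\lambda=\lambda^+$ and $\square_\lambda$ hold, to the forcing $P_\mu$, which is $\kappa^+$-c.c. and keeps $\kappa$ regular. It gives in $V[G]$ a mad family on $\lambda$ of size between $\kappa=\mathrm{cf}(\lambda)$ and $\lambda^+$, so $\mathfrak a(\lambda)\le\lambda^+$. Therefore $\mathfrak a(\lambda)=\min\{\lambda^+,\mu\}=\min\{\lambda^+,\mathfrak a(\kappa)\}$. If $\mu>\lambda^+$, for instance $\mu=\lambda^{++}$, then
$$\mathfrak a(\lambda)=\lambda^+<\mu=\mathfrak a(\kappa).\qquad\blacksquare$$

Hence $\mathfrak a(\lambda)<\mathfrak a(\mathrm{cf}(\lambda))$ with $\mathrm{cf}(\lambda)>\omega$ is consistent relative to ZFC alone, and it can be forced over $L$ for every pair $(\kappa,\lambda)$ with $\lambda$ singular and $\kappa=\mathrm{cf}(\lambda)>\omega$. Since $\mu$ was an arbitrary regular cardinal above $\kappa$, the value of $\mathfrak a(\kappa)$ can be made arbitrarily large.
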